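# One vehicle on a path: minimizing the tour time is strongly NP-hard

## 1. Four jobs on a line

Take a path with four vertices at positions $0,1,2,3$, neighbors at travel time $1$. A vehicle starts at position $0$ at time $0$. At each vertex a job of duration $100$ waits for it. A job may not start before its release time:

| position | 0 | 1 | 2 | 3 |
|---|---|---|---|---|
| release time | 0 | 200 | 300 | 100 |

The vehicle must process all four jobs and return to position $0$. How early can it be back?

Sweeping out in the order $0,1,2,3$ works badly. The job at $1$ has to wait until time $200$ and ends at $300$, the job at $2$ occupies $[301,401]$, the job at $3$ occupies $[402,502]$, and the vehicle is home at $505$.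

The order $0,3,1,2$ zigzags, and never waits. The jobs occupy $[0,100]$, $[103,203]$, $[205,305]$, $[306,406]$, and the vehicle is home at $408$.

No other order is better, and the reason is the seed of the whole lecture. Suppose the vehicle is home before time $500$. Processing takes $400$, so travel and waiting together take less than $100$. A job that is started when exactly $k$ jobs are finished then starts before time $100k+100$. If its release time is $100j$, we get $100j<100(k+1)$, so $j\le k$. Thus "release time $100j$" means "at least $j$ other jobs must already be done". The order $0,3,1,2$ is forced, every other order costs at least $500$, and $408$ is optimal. The release times act as a lock on the order of the jobs, and the price is that the vehicle travels $8$ instead of $6$.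

If we lower the release time at position $1$ to $100$, the lock leaves a choice: the orders $0,1,3,2$ (travel $6$) and $0,3,1,2$ (travel $8$) both respect it, and they are the only ones.

Two families of instances are easy. Let the depot be an end of a path of length $D$, and let $H$ be the total processing time. If all release times are $0$, one sweep out and back gives $H+2D$, which is clearly least possible. If all release times equal $\rho$, drive to the far end, wait there until $\max\{\rho,D\}$, and process all jobs on the way home. This ends at $\max\{\rho,D\}+H+D$. It is optimal: the tour takes at least $2D+H$; moreover, all processing happens after time $\rho$, and since the far job is processed after $\rho$, travel of at least $D$ happens after $\rho$ too, so the tour takes at least $\rho+H+D$.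

So difficulty comes from release times that differ from place to place. Tsitsiklis proved that the problem is NP-hard. NP-hardness alone may be due to huge numbers in the data. The *Handbook of Approximation Algorithms and Metaheuristics* records as an open problem whether hardness persists when all numbers are small. We shall prove that it does.

## 2. Tour times, small numbers, and the two theorems

**Definition (1-VSP-PATH).** An instance is a path $Q$ with vertex set $V(Q)$, nonnegative travel times on its edges (with $d_Q(u,v)$ the travel time between $u$ and $v$), a depot $v_0\in V(Q)$, and for each vertex $v$ a job with release time $r(v)\ge0$ and handling time $h(v)\ge 0$. One vehicle starts at $v_0$ at time $0$ and processes every job exactly once. Job $v$ is processed at $v$, does not start before $r(v)$, and occupies the vehicle for $h(v)$ time units without preemption. The vehicle may wait and may pass vertices without processing their jobs. At the end it returns to $v_0$. A schedule is a permutation $\pi$ of the jobs. With each job started as early as possible, the start times and the tour time are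
$$S_1=\max\{r(\pi(1)),d_Q(v_0,\pi(1))\},\quad S_{j+1}=\max\{r(\pi(j+1)),\,S_j+h(\pi(j))+d_Q(\pi(j),\pi(j+1))\},$$
and $C_{\rm tour}(\pi)$ is the last start time plus the last handling time plus the travel time back to $v_0$. The goal is to minimize $C_{\rm tour}$.

If a vehicle moves in any way at all, waits when it likes, and processes the jobs in the order $\pi$ at start times $S'_1,S'_2,\dots$, then $S'_1\ge S_1$, and $S'_{j+1}$ is at least both terms in the maximum with $S'_j$ in place of $S_j$. By induction
$$S_j\le S'_j\ \text{ for all } j,\ \text{ and the tour described ends no earlier than } C_{\rm tour}(\pi). \tag{1}$$
So to prove $C_{\rm tour}(\pi)\le T$ it is enough to describe some motion with order $\pi$ that is home by time $T$.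

**Variants.** In the *open* version we minimize the completion time of the last job, and no return is needed. In a *preemptive* schedule a job may be cut into finitely many pieces of total length $h(v)$, each processed at $v$ and none starting before $r(v)$. For instance, a job of length $9$ may be done as a piece of length $4$, then a trip to another job, then a piece of length $5$.

**Strong NP-hardness.** A problem with integer data is strongly NP-hard if it stays NP-hard when all numbers in the instance are bounded by a polynomial in its size. By contrast, PARTITION is NP-hard, but a dynamic program solves it in time polynomial in the sum of its numbers. A *fully polynomial time approximation scheme* (FPTAS) finds, for each $\epsilon>0$, a solution of value at most $(1+\epsilon)$ times the optimum, in time polynomial in the input length and $1/\epsilon$. The *Exponential Time Hypothesis* (ETH) says that for some $\delta>0$ no algorithm solves 3-SAT with $n$ variables in time $O(2^{\delta n})$.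

**Theorem 1.** The decision problem "given an instance of 1-VSP-PATH with integer data and an integer $T$, is there a schedule with $C_{\rm tour}\le T$?" is NP-complete even if all numbers are bounded by a polynomial in the number of vertices. Hence 1-VSP-PATH is strongly NP-hard. This holds already when the depot is an end of the path.

**Theorem 2.** Strong NP-hardness, with the depot an end of the path, also holds

- (a) if $h(v)=1$ for all $v$ and all travel times are in $\{0,1\}$;
- (b) if all travel times equal $1$ and all handling times are positive;
- (c) for the open version (minimize the completion time of the last job, no return);
- (d) if preemption (into finitely many pieces) is allowed, with or without return;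
- (e) for the feasibility problem with deadlines instead of release times (does a tour exist that meets all deadlines and returns by time $T$?).

Unless P = NP there is no FPTAS. Under ETH no algorithm solves $N$-vertex instances with polynomially bounded integers in time $2^{o(\sqrt N)}$.

Membership in NP in Theorem 1 is clear, since a permutation is a certificate. The model allows zero travel times. We use them everywhere except in (b), where none occur.

## 3. Collecting items under thresholds

The example suggests discarding the clock and counting only the work already done. This gives a combinatorial game.

**Definition (collection game).** An instance has positions $0,1,\dots,R$, a finite set of items, and an integer $K\ge0$. Each item has a position, an integer threshold $\theta\ge0$ and an integer weight $w\ge1$. Every position carries at least one item. A *walk* is a sequence $x_0=0,x_1,\dots,x_\ell$ in $\{0,\dots,R\}$ with $|x_{k+1}-x_k|=1$. Its length is $\ell$, and index $k$ is its $k$-th *visit*. The *level* is the total weight collected so far. During visit $k$ one may collect, one after another, uncollected items at $x_k$ whose threshold is at most the current level. A walk *succeeds* if all items can be collected along it. The question is whether a successful walk of length at most $K$ exists.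

**Example 3.** Positions $0,\dots,3$ and five items of weight $1$: threshold $0$ at position $0$, threshold $1$ at $3$, threshold $2$ at $1$, threshold $3$ at $2$, threshold $4$ at $0$. The order of collection is forced, and a walk must visit $0,3,1,2,0$ in this order. The shortest successful walk is $0,1,2,3,2,1,2,1,0$, of length $8$. So with $K=8$ the answer is yes, and with $K=7$ it is no.

Once the walk is fixed, there is nothing left to decide.

**Lemma 1 (greedy principle).** Let the *greedy* rule collect, at every visit, as long as some uncollected item at $x_k$ is collectible. A walk succeeds if and only if greedy succeeds on it.

*Proof.* Fix a walk and another rule that collects $\iota_1,\iota_2,\dots$ in this order. We claim that if the other rule collects $\iota_j$ at visit $k$, then greedy has collected $\iota_j$ by the end of visit $k$. By induction greedy has collected $\iota_1,\dots,\iota_{j-1}$ by the end of visit $k$, since the other rule collected them at visits up to $k$. So greedy's level at the end of visit $k$ is at least $\sum_{i<j}w(\iota_i)\ge\theta(\iota_j)$. Since $\iota_j$ lies at $x_k$ and greedy leaves nothing collectible there, greedy has collected $\iota_j$. Hence if another rule collects everything, so does greedy. $\square$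

## 4. Thresholds become release times

Let $W$ be the total weight of the items and put
$$M=K+1,\qquad T=MW+K .$$

**Instance (I).** There is one vertex per item. Vertices of items at the same position are consecutive, with travel time $0$ between them. Neighboring positions are joined by an edge of travel time $1$. Each item gets $r=M\theta$ and $h=Mw$. The depot is the end vertex at position $0$, which is an end of the path.

**Instance (II).** As (I), but each item is replaced by $Mw$ vertices at its position, each with $h=1$ and $r=M\theta$.

For Example 3 with $K=8$ we get $M=9$, $W=5$, $T=53$. The five jobs have $h=9$ and release times $0,9,18,27,36$. Along the walk they occupy $[0,9],[12,21],[23,32],[33,42],[44,53]$. Every start respects its release time, and the vehicle is home at $53=T$.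

**Lemma 2.** Suppose that every successful walk of length at most $K$ ends at $0$. Then the following are equivalent:

- (i) the game is a yes-instance;
- (ii) (I) has a schedule with $C_{\rm tour}\le T$;
- (iii) (II) has a schedule with $C_{\rm tour}\le T$;
- (iv) (I) has a preemptive schedule (finitely many pieces), without return to the depot, in which all work is finished by time $T$.

*Proof.* **(i) implies (ii).** We turn a walk into a tour. Take a successful walk of length $\ell\le K$. The vehicle follows it without waiting and processes items when they are collected. An item collected at visit $k$ at level $L$ starts at time $k+ML\ge M\theta$, so its release time is respected. The walk ends at $0$, and everything is over at time $MW+\ell\le T$. By (1), the order of collection has $C_{\rm tour}\le T$.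

**(ii) implies (iii).** We cut jobs into units. Replace each job by its $Mw$ unit jobs, processed consecutively at no travel cost. Each starts no earlier than the original job, hence after its release time, and the tour ends at the same time.

**(iii) implies (iv).** We merge the units again. A schedule of (II) is a preemptive schedule of (I) with unit pieces, and all its work ends by $C_{\rm tour}\le T$.

**(iv) implies (i).** We recover a walk, using that non-processing time is too short to replace work. Total processing time is $MW$, so the total non-processing time up to the end of all work is at most $K$. Record the sequence of positions the vehicle visits, where a return to the same position without reaching another one counts as no move. Each move takes at least one unit of non-processing time, and different moves use disjoint time intervals. So the sequence is a walk of length at most $K$, starting at $0$.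

Run greedy on this walk. We claim that every item of which a piece is processed during visit $k$ has been collected by greedy by the end of visit $k$. Induct over the pieces in order of processing. Let a piece of item $\iota$, with threshold $\theta$, start at time $t$ during visit $k$. Let $\Phi$ be the amount of work done before $t$, and let $L$ be greedy's level at the end of visit $k$. By induction greedy has collected, by the end of visit $k$, all items worked on before $t$. So $\Phi\le ML$. At most $K$ units of the time before $t$ are non-processing, so
$$M\theta\le t\le \Phi+K\le ML+K<M(L+1).$$
By integrality $\theta\le L$. As $\iota$ lies at $x_k$, greedy has collected it by the end of visit $k$. Every item has positive handling time, hence at least one piece. So greedy collects everything, and the walk succeeds. $\square$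

It remains to show that the game is NP-hard with polynomially bounded numbers, on instances where successful walks of length at most $K$ end at $0$.

## 5. Why the level cannot store an assignment

We reduce from 3-SAT, with variables $1,\dots,n$ and clauses $1,\dots,m$. A natural layout gives each variable a stretch of the line, its *column*, and each clause a *pass*, in which the vehicle crosses all columns once. In each column of each pass, thresholds force the vehicle onto one of two equally short routes, called $\mathsf T$ and $\mathsf F$. Pass $p$ puts a literal item into each column of a variable of clause $p$, arranged so that the item is collected in time if the route makes the literal true. At the end of the pass an item with a suitable threshold tests whether at least one literal item was collected.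

This checks single clauses, but the vehicle chooses its routes afresh in each pass. Without a link between passes, every clause can be satisfied on its own and every instance is a yes-instance. The reduction needs a test for "same route as in the previous pass", in every column.

The obvious link is the level. Let route $\mathsf T$ in column $i$ collect $w_i$ more than route $\mathsf F$, and let later thresholds read off what happened. But a threshold sees one number, and after a pass this number is a constant plus $\sum_i b_iw_i$ with $b_i\in\{0,1\}$. For it to identify the assignment, the $2^n$ sums must be distinct. They are integers in an interval of length $\sum_i|w_i|$, so $\sum_i|w_i|\ge2^n-1$. The numbers become exponential, and this is where the approach stops: with polynomially bounded weights and large $n$, two different assignments give the same level.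

There is a second obstacle. A threshold is a lower bound only: having collected more is never a disadvantage. If at some moment "previous route $\mathsf F$" has collected more than "previous route $\mathsf T$", a threshold at this moment can block $\mathsf T$ but can never block $\mathsf F$. We have to block both changes, $\mathsf T$ to $\mathsf F$ and $\mathsf F$ to $\mathsf T$.

## 6. A debt of two units, lying in different places

The state of the game consists of the position and the *set* of uncollected items, and the level is only one function of it. We let each column remember its bit by *where* uncollected items lie, while their total weight is the same for both bits.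

Describe a column by local coordinates $-4,\dots,4$ in the direction of travel, with center $0$. The next point to be reached after this column is at local position $e$, where $e=9$ (the next center) or $e=5$ (the end of the line). Consider
$$P_{\mathsf T}:\ 0\to3\to-4\to e,\qquad\qquad P_{\mathsf F}:\ 0\to-4\to1\to-2\to e,$$
each leg a straight run. Both have length $14+e$: indeed $3+7+(4+e)=14+e$ and $4+5+3+(2+e)=14+e$.

We shall arrange that, in units of weight $V$, route $\mathsf T$ leaves an item of weight $2$ at local $-1$, and route $\mathsf F$ leaves items of weight $1$ at local $-4$ and at local $2$. Either way the column owes exactly $2$. So what the other columns owe does not depend on any bits, and a threshold placed in this column can be calibrated to see this column alone.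

The next pass runs in the opposite direction, so local positions change sign. After old bit $\mathsf T$, weight $2$ lies at $+1$. After old bit $\mathsf F$, weight $1$ lies at $+4$ and weight $1$ at $-2$. On the approach to the center the vehicle crosses $-4,\dots,-1$ and picks up the weight at $-2$. Now suppose it takes route $\mathsf F$ and is tested at $-4$, or takes route $\mathsf T$ and is tested on first reaching $3$, having just passed $1$. The debts of the column are:

| | on arrival at $0$ | route $\mathsf F$, at $-4$ | route $\mathsf T$, first time at $3$ |
|---|---|---|---|
| old bit $\mathsf T$ | 2 | 2 | 0 |
| old bit $\mathsf F$ | 1 | 1 | 1 |

A threshold at $-4$ that demands "debt at most $1$" lets route $\mathsf F$ through only after old bit $\mathsf F$. A threshold at $3$ that demands "debt $0$" lets route $\mathsf T$ through only after old bit $\mathsf T$. The two rows compare in opposite ways at the two test points, and this removes the one-sidedness of thresholds.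

## 7. The construction

Let $\varphi$ be a 3-SAT formula with variables $1,\dots,n$ and clauses $1,\dots,m$, each with exactly three literals on three distinct variables (so $n\ge3$). This form of 3-SAT is NP-hard. To reach it, delete tautological clauses and repeated literals, and pad short clauses with fresh variables: $(a\vee b)$ becomes $(a\vee b\vee y)\wedge(a\vee b\vee\bar y)$, and a unit clause is padded twice. A formula with an empty clause, or with no clause left, is trivial. By repeating clauses we may assume that $m$ is odd and $m\ge3$.

**Positions.** $0,\dots,R$ with $R=9n+1$. Column $i$ has center $z_i=9i-4$ and occupies $z_i-4,\dots,z_i+4$. Thus $z_1=5$, $z_n=R-5$, and the columns partition $\{1,\dots,9n\}$.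

**Passes and gadgets.** Pass $p$ ($1\le p\le m$) has direction $\varepsilon=+1$ and column order $1,\dots,n$ if $p$ is odd, and $\varepsilon=-1$ and column order $n,\dots,1$ if $p$ is even. Gadget $g=(p-1)n+k$ ($1\le k\le n$) belongs to pass $p$ and the $k$-th column $i$ of that pass. We also write $g=(p,i)$. Local position $q$ of $g$ means position $z_i+\varepsilon q$.

**Constants.**
$$V=3m+1,\qquad U=4Vnm+3m+1,\qquad N_g=7(g-1)+(p-1),\qquad \beta_g=N_g+1,\qquad E_p=7np+(p-1).$$

**Keys** (weights are multiples of $U$). For gadget $g=(p,i)$, with $\beta=\beta_g$:

| item | local position | threshold | weight |
|---|---|---|---|
| $Y_g$ | $0$ | $N_gU$ | $U$ |
| $A_g$ | $-4$ | $\beta U+a_g$ | $2U$ |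
| $B_g$ | $3$ | $\beta U+b_g$ | $U$ |
| $C_g$ | $1$ | $(\beta+2)U$ | $2U$ |
| $D_g$ | $-2$ | $(\beta+3)U$ | $U$ |

Here $a_g=b_g=0$ if $p=1$, and for $p\ge2$
$$a_g=(4(g-1)-2n+1)V,\qquad b_g=(4(g-1)-2n+2)V. \tag{2}$$
For each pass $p$ there is a key $Z_p$ at position $R$ ($p$ odd) or $0$ ($p$ even), with threshold $E_pU+(4np-2n)V+3p-2$ and weight $U$. Finally there is a key $\Omega$ at position $0$, with threshold $(7nm+m)U$ and weight $U$.

**Small items.** For each gadget $g$:

| item | local position | threshold | weight |
|---|---|---|---|
| $X^1_g$ | $-4$ | $(\beta+3)U$ | $V$ |
| $X^2_g$ | $-1$ | $(\beta+5)U$ | $2V$ |
| $X^3_g$ | $2$ | $(\beta+6)U$ | $V$ |

In addition, for each variable $i$ occurring in clause $p$, with $g=(p,i)$, there is a *literal item* of weight $1$. If the literal is positive, it has local position $-4$ and threshold $(\beta+3)U$, as $X^1_g$. If it is negative, it has local position $-1$ and threshold $(\beta+5)U$, as $X^2_g$.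

**Bound.** $K=m(23n+1)+9n+1$.

The keys will force the route up to one bit per gadget. The $X$-items carry the memory of Section 6. The literal items count true literals. The three scales $U\gg V\gg1$ keep these roles apart, as we now check.

All small items together weigh $4Vnm+3m<U$. For $p\ge2$ we have $g-1\ge n$, so $a_g,b_g>0$. All $a_g$, $b_g$ and the small parts $(4np-2n)V+3p-2$ of the thresholds of the $Z_p$ lie in $[0,U)$: they are nonnegative and at most $4nmV+3m$. At any moment the level is $\kappa U+s$, where the *key count* $\kappa$ is the collected key weight divided by $U$ and $s\in[0,U)$ is the collected small weight. Hence
$$\text{an item with threshold } cU+s',\ 0\le s'<U, \text{ is collectible iff } \kappa>c,\ \text{ or } \kappa=c \text{ and } s\ge s'. \tag{3}$$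
Moreover $s=vV+q$, where $vV$ is the collected weight of $X$-items and $0\le q\le3m<V$ is the number of collected literal items. So $s\ge cV$ if and only if $v\ge c$, for integers $c$. In words, literal items never influence a test against a multiple of $V$.

Every position carries an item, as the game requires. Both directions occur since $m\ge3$, and the local positions $-4,-2,-1,0,1,2,3$ of items together with their negatives cover $-4,\dots,4$. Positions $0$ and $R$ carry keys. There are $8nm+4m+1=O(nm)$ items, and all numbers are polynomial in $n$ and $m$.

## 8. The keys force the walk up to one bit per gadget

List the keys pass by pass: for each gadget $Y_g$, then $A_g,B_g,C_g,D_g$; after the last gadget of pass $p$ comes $Z_p$; after $Z_m$ comes $\Omega$. The keys $Y_g,Z_p,\Omega$ are called *milestones*, and each has weight $U$. Put $N(Y_g)=N_g$, $N(Z_p)=E_p$, $N(\Omega)=7nm+m$. Each gadget has key weight $7U$, so $N(\mu)U$ is exactly the total weight of the keys listed before $\mu$.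

Two consequences will be used all the time. Collecting a milestone $\mu$ requires $\kappa\ge N(\mu)$. Collecting any key listed after $\mu$ requires $\kappa\ge N(\mu)+1$: later milestones have larger $N(\cdot)$, and $A_g,\dots,D_g$ require $\kappa\ge\beta_g=N(Y_g)+1$, where $Y_g$ is $\mu$ or is listed after $\mu$.

Lemmas 3 to 6 hold for every successful way, greedy or not, of collecting all items along a walk.

**Lemma 3.** Each milestone $\mu$ is collected after all keys listed before it and before all keys listed after it.

*Proof.* Consider the moment when the first of the keys listed after $\mu$ is collected (if there are any). Before it, only $\mu$ and keys listed before $\mu$ can have been collected, and these have total $N(\mu)+1$. Since $\kappa\ge N(\mu)+1$ is needed, all of them, in particular $\mu$, have been collected. Hence when $\mu$ is collected, only keys listed before $\mu$ have been collected. As $\kappa\ge N(\mu)$ is needed then, all of them have been. $\square$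

So between $Y_g$ and the next milestone exactly the keys $A,B,C,D$ of gadget $g$ are collected, and during this time $\kappa$ is $\beta_g$ plus the values ($2,1,2,1$ for $A,B,C,D$) of those already collected. Note that
$$\beta_g+6=N_g+7=N(\text{milestone after } Y_g). \tag{4}$$

**Lemma 4.** In each gadget, $A$ is collected before $C$ and before $D$, and $D$ is collected after at least one of $B,C$.

*Proof.* By the thresholds, $C$ needs value at least $2$ and $D$ needs value at least $3$ from the others. If $C$ preceded $A$, then $C$ would need both $B$ and $D$ before it. Then $D$ would precede $A$ and $C$ and have value at most $1$ available, a contradiction. So $A$ precedes $C$. If $D$ preceded $A$, it would also precede $C$, and again value at most $1$ would be available. So $A$ precedes $D$. Finally, $A$ alone gives $D$ only $2<3$. $\square$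

**Lemma 5.** Let the milestone after $Y_g$ be at local position $e$ of $g$ (so $e=9$, or $e=5$ for the last gadget of a pass). The part of the walk from collecting $Y_g$ to collecting the next milestone has length at least $14+e$. Equality holds only for $P_{\mathsf T}$ or $P_{\mathsf F}$. In case of equality, the part is $P_{\mathsf T}$ iff $B$ is collected before $A$, and $P_{\mathsf F}$ iff $A$ is collected before $B$.

*Proof.* If $B$ is collected before $A$, this part visits local $0,3,-4,e$ in this order. Its length is at least $3+7+(4+e)=14+e$, with equality only for $P_{\mathsf T}$.

If $A$ is collected before $B$, then by Lemma 4 $A$ is the first of the four keys, and $D$ is collected after one of $B$ (at $3$) and $C$ (at $1$). So the part visits $0$, $-4$, some $x\in\{1,3\}$, $-2$, $e$ in this order. Its length is at least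
$$4+(x+4)+(x+2)+(2+e)=12+2x+e\ge14+e,$$
with equality only for $x=1$ and $P_{\mathsf F}$. Since $P_{\mathsf T}\ne P_{\mathsf F}$, the last statement follows. $\square$

**Lemma 6.** Every successful walk has length at least $K$. A successful walk of length $K$ consists, for each pass, of a straight run of length $5$ from the end of the line to the first center, then $P_{\mathsf T}$ or $P_{\mathsf F}$ for each gadget, and after the last pass a straight run from $R$ to $0$. In particular it ends at $0$. In it, each milestone is collected exactly at the end of the corresponding part.

*Proof.* By Lemma 3 the milestones are collected in the order of the list. They cut the walk into parts. From the start at $0$, or from $Z_{p-1}$, to the first center of pass $p$ the distance is $5$. The gadget parts have length at least $14+9$ for $n-1$ gadgets and at least $14+5$ for the last one, by Lemma 5. So each pass costs at least $5+23(n-1)+19=23n+1$. From $Z_m$, which is at $R$ because $m$ is odd, to $\Omega$ at $0$ the distance is $R=9n+1$. The sum is $K$. Length $K$ forces equality in every part and leaves no steps after $\Omega$. $\square$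

This establishes the hypothesis of Lemma 2. Walks of the form in Lemma 6 are called *canonical*. A canonical walk is described by a bit in $\{\mathsf T,\mathsf F\}$ for each gadget. The part $P_{\mathsf T}$ or $P_{\mathsf F}$ of gadget $g$ is called *stage* $g$.

## 9. Following greedy along a canonical walk

Lemma 6 gives only a necessary form. Now we fix a canonical walk, run greedy on it (Lemma 1 permits this), and determine when it succeeds. First we name what a stage leaves behind.

**Definition (residue).** For a gadget $g$ with bit $\mathsf T$, $\mathrm{res}(g)$ consists of $X^2_g$ and the literal item of $g$ if it is negative (all at local $-1$). With bit $\mathsf F$, it consists of $X^1_g$ and the literal item of $g$ if it is positive (at local $-4$), and of $X^3_g$ (at local $2$).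

In both cases the residue has $X$-weight exactly $2V$. A literal item of $g$ is *not* in the residue iff the literal is true under the bit of $g$, where $\mathsf T$ means true. For example, with bit $\mathsf T$ a positive literal item is not in the residue, and a negative one is.

The induction carries two descriptions of the state.

**Statement $\mathcal S(g)$, $g=(p,i)$.** On arrival at $z_i$ at the start of stage $g$, before anything is collected at that visit, the collected set is exactly:

1. all keys listed before $Y_g$;
2. all small items of gadgets before $g$, except the following: $\mathrm{res}(\gamma)$ for each column $j\ne i$, where $\gamma$ is the last gadget of column $j$ before $g$ (if any); and, if $p\ge2$, all of $\mathrm{res}(p-1,i)$ except that $X^3_{(p-1,i)}$ has been collected.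

**Statement $\mathcal E(p)$.** On arrival at the end of the line after the last stage of pass $p$, before anything is collected at that visit, the collected set is exactly: all keys listed before $Z_p$, and all small items of gadgets of passes $\le p$ except $\mathrm{res}(p,j)$ for each column $j$.

**Orientation.** For $p\ge2$, local position $q$ of $(p-1,i)$ is local position $-q$ of $(p,i)$. So $X^1,X^2,X^3$ of $(p-1,i)$ are at local $+4,+1,-2$ of $(p,i)$, and its positive and negative literal items are at $+4$ and $+1$.

Three facts will be cited.

* **(F1)** If every collected key is listed before the milestone $\mu$, then $\kappa\le N(\mu)$, and no key listed after $\mu$ is collectible, nor is any small item of a gadget $g'$ for which $Y_{g'}$ is $\mu$ or is listed after $\mu$. Such keys need $\kappa\ge N(\mu)+1$, and such small items need $\kappa\ge\beta_{g'}+3\ge N(\mu)+4$.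
* **(F2)** Once all keys listed before the milestone following $Y_{g'}$ are collected, $\kappa\ge\beta_{g'}+6$ by (4). Then every uncollected small item of $g'$ is collected at the next visit to its position, since its threshold is at most $(\beta_{g'}+6)U$.
* **(F3)** Stage $g$ only visits local positions in $[-4,e]$, and reaches $e$ only at its end. If $e=9$, local positions $5,\dots,9$ of $g$ are local positions $-4,\dots,0$ of gadget $g+1$. If $e=5$, local position $5$ is $0$ or $R$, where only keys $Z$ and $\Omega$ lie. All other columns are not touched.

**Lemma 7.**
(a) $\mathcal S(1)$ holds.
(b) Assume $\mathcal S(g)$, $g=(p,i)$. Call the *test visit* the visit to local $-4$ if the bit of $g$ is $\mathsf F$, and the first visit to local $3$ if it is $\mathsf T$. At the test visit greedy collects $A_g$ (bit $\mathsf F$), respectively $B_g$ (bit $\mathsf T$), iff $p=1$ or the bits of $(p,i)$ and $(p-1,i)$ are equal.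
(c) If $\mathcal S(g)$ holds and the test of (b) is passed, then $\mathcal S(g+1)$ holds if $g$ is not the last gadget of pass $p$, and $\mathcal E(p)$ holds if it is.
(d) Assume $\mathcal E(p)$. At the visit at the end of the line after pass $p$, greedy collects $Z_p$ iff clause $p$ has a literal that is true under the bits of pass $p$. If so and $p<m$, then $\mathcal S(pn+1)$ holds.

*Proof.*

**Step 1: the start.** This proves (a). The walk begins with the run $0\to5$. No key is collected yet, so by (F1) with $\mu=Y_1$ nothing but $Y_1$ can be collectible, and $Y_1$ lies at position $5$. So nothing is collected before the arrival at $5$.

**Step 2: what can happen between the center and the test.** The aim is to see that $\kappa$ stays equal to $\beta=\beta_g$ until the test visit. Only $Y$-keys lie at $z_i$. On arrival $\kappa=N_g$; the earlier ones are collected, and the later ones need $\kappa\ge N_g+7$. So exactly $Y_g$ is collected, and $\kappa=\beta$.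

While $\kappa=\beta$, among the items of $g$ only $A_g$ and $B_g$, at local $-4$ and $3$, can be collectible. Later milestones need $\kappa\ge N_g+7=\beta+6$, and items of later gadgets need at least as much. Of earlier gadgets all keys are collected and only residue items are uncollected. Inside column $i$ these lie at local $+1$ and $+4$ by $\mathcal S(g)$ and the orientation rule. So before the test visit, the only possible collections are residue items of $(p-1,i)$, which do not change $\kappa$.

**Step 3: the test in the first pass.** If $p=1$, then $a_g=b_g=0$, and $\kappa=\beta$ suffices. So the key is collected.

**Step 4: the test in later passes.** The aim is to compute the number $v$ of collected units of $X$-weight at the test visit. Let $p\ge2$. There are $n-1$ other columns. Each has one residue, of $X$-weight $2V$, and none is touched before the test visit, because only local positions in $[-4,3]$ are visited. The total $X$-weight of the $g-1$ gadgets before $g$ is $4V(g-1)$, and no small item of $g$ or of a later gadget has been collected. So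
$$v=4(g-1)-2(n-1)-\delta=4(g-1)-2n+2-\delta, \tag{5}$$
where $\delta V$ is the uncollected $X$-weight of $(p-1,i)$. Let "old" be the bit of $(p-1,i)$.

*Bit $\mathsf F$, visit to local $-4$.* In this stage local $1$ and $4$ have not been visited. If old is $\mathsf T$, then $X^2_{(p-1,i)}$ is uncollected, $\delta=2$ and $v=4(g-1)-2n$. If old is $\mathsf F$, then of the $X$-items only $X^1_{(p-1,i)}$ is uncollected, $\delta=1$ and $v=4(g-1)-2n+1$. Nothing else at this visit can be collected before $A_g$: the small items of $g$ there need $\kappa\ge\beta+3$, earlier gadgets have no uncollected item there, and later gadgets are excluded by Step 2. Since $\kappa=\beta$ and $a_g=(4(g-1)-2n+1)V$ by (2), rule (3) shows that $A_g$ is collected iff old is $\mathsf F$.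

*Bit $\mathsf T$, first visit to local $3$.* Local $1$ has just been visited, and (F2) applies to $(p-1,i)$, so its items at local $1$ are collected. Local $4$ has not been visited. If old is $\mathsf T$, then $\delta=0$ and $v=4(g-1)-2n+2$. If old is $\mathsf F$, then $\delta=1$, namely $X^1_{(p-1,i)}$, and $v=4(g-1)-2n+1$. No other uncollected item at this position is collectible. Since $\kappa=\beta$ and $b_g=(4(g-1)-2n+2)V$, $B_g$ is collected iff old is $\mathsf T$.

This proves (b), and it is the table of Section 6 in numbers.

**Step 5: the rest of the stage, for the items of $g$.** For (c), we show that exactly $\mathrm{res}(g)$ is left of the small items of $g$, and that all keys of $g$ are collected. Once $\kappa\ge\beta+1$, the keys $A_g$ and $B_g$ are collectible, as $a_g,b_g<U$. Before the test, $\kappa=\beta$ and no other item of $g$ is collectible (Step 2). From the test on, the items of $g$ behave as follows.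

Stage $P_{\mathsf T}$, that is $0\to3\to-4\to e$:

| visits | collected items of $g$ | $\kappa$ on leaving |
|---|---|---|
| $3$ (test) | $B$ | $\beta+1$ |
| $2,\dots,-3$ | none: $C$ needs $\beta+2$; $D$ and small items need at least $\beta+3$ | $\beta+1$ |
| $-4$ | $A$, then $X^1_g$ and a positive literal item | $\beta+3$ |
| $-3$ | none | $\beta+3$ |
| $-2$ | $D$ | $\beta+4$ |
| $-1,0$ | none: $X^2_g$ and a negative literal item need $\beta+5$ | $\beta+4$ |
| $1$ | $C$ | $\beta+6$ |
| $2$ | $X^3_g$ | $\beta+6$ |
| $3,\dots$ | none | $\beta+6$ |

Stage $P_{\mathsf F}$, that is $0\to-4\to1\to-2\to e$:

| visits | collected items of $g$ | $\kappa$ on leaving |
|---|---|---|
| $-4$ (test) | $A$; $X^1_g$ and a positive literal item need $\beta+3$ | $\beta+2$ |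
| $-3,\dots,0$ | none: $D$ needs $\beta+3$, items at $-1$ need $\beta+5$ | $\beta+2$ |
| $1$ | $C$ | $\beta+4$ |
| $0,-1$ | none: items at $-1$ need $\beta+5$ | $\beta+4$ |
| $-2$ | $D$ | $\beta+5$ |
| $-1$ | $X^2_g$ and a negative literal item | $\beta+5$ |
| $0,1,2$ | none: $X^3_g$ needs $\beta+6$ | $\beta+5$ |
| $3$ | $B$ | $\beta+6$ |
| $4,\dots$ | none | $\beta+6$ |

In both cases $\kappa=\beta+6=N(\text{next milestone})$ is reached on the last leg, at local $1$ or $3$, and from then on the positions of $\mathrm{res}(g)$ are not visited again in this stage: for $P_{\mathsf T}$ the residue lies at $-1$, and for $P_{\mathsf F}$ at $-4$ and $2$. So exactly $\mathrm{res}(g)$ remains.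

**Step 6: the rest of the stage, for all other items.** We complete (c). Let $\mu$ be the next milestone. It lies at $e$, so it is not collected before the arrival there. By (F1), until then no key after $\mu$ and no small item of a later gadget is collected. In particular the key counts in the tables are not disturbed.

The last leg visits local $1$ and $4$, as $e\ge5$. So by (F2) everything of $(p-1,i)$ has been collected (if $p\ge 2$). Other columns are untouched, except, if $e=9$, for local positions $-4,\dots,-1$ of $g+1=(p,i')$ before the arrival (F3).

Suppose $e=9$. If $p\ge2$, the residue of $(p-1,i')$ lies at local $+4,+1,-2$ of $(p,i')$. So by (F2) exactly $X^3_{(p-1,i')}$, if it is in the residue, is collected on the approach. If $p=1$, nothing is collected there. In column $i$ the last gadget is now $g$, owing $\mathrm{res}(g)$. The other columns owe what they owed before. This is $\mathcal S(g+1)$.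

Suppose $e=5$. No further column is touched, and every column has been processed in pass $p$. So what is missing is $\mathrm{res}(p,j)$ for each column $j$. This is $\mathcal E(p)$.

**Step 7: the clause test.** We prove (d). By $\mathcal E(p)$, $\kappa=E_p$, and the uncollected $X$-weight of the $np$ gadgets of passes $\le p$ is $2V$ per column. So $v=4np-2n$. All $3(p-1)$ literal items of clauses before $p$ have been collected. Of the three literal items of clause $p$, exactly those outside the residues have been collected, and their number $t$ is the number of literals of clause $p$ that are true under the bits of pass $p$. No literal item of a later clause has been collected. So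
$$s=(4np-2n)V+3(p-1)+t .$$
No other uncollected item at this position is collectible, since only keys $Z$ and $\Omega$ lie there, and $\Omega$ and $Z_{p'}$ with $p'>p$ need $\kappa>E_p$. By (3), $Z_p$ is collected iff $3(p-1)+t\ge3p-2$, that is, iff $t\ge1$.

Suppose it is collected and $p<m$. Then $\kappa=E_p+1=N_{pn+1}$, and nothing more is collectible at this position. The walk runs $5$ steps to the center of the column $i$ in which pass $p$ ended, visiting local $-4,\dots,-1$ of gadget $pn+1=(p+1,i)$ before the arrival. By (F1) and (F2) exactly $X^3_{(p,i)}$, if it is in the residue, is collected on the way. This is $\mathcal S(pn+1)$. $\square$

## 10. Successful walks and satisfying assignments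

**Proposition 8.** The game has a successful walk of length at most $K$ if and only if $\varphi$ is satisfiable.

*Proof.* **From an assignment to a walk.** We use Lemma 7 forwards. Given a satisfying assignment, take the canonical walk in which gadget $(p,i)$ has bit $\mathsf T$ if variable $i$ is true and $\mathsf F$ otherwise. Bits in a column never change, and every clause has a true literal. By Lemma 7 and induction along the walk, all tests are passed, $\mathcal E(m)$ holds and $Z_m$ is collected. Then $\kappa=E_m+1=7nm+m$. What is missing are the residues of pass $m$ and $\Omega$. The final run from $R$ to $0$ visits all positions, so by (F2) it collects all residues, and at its end $\Omega$. The length is $K$.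

**From a walk to an assignment.** We use Lemmas 3 to 6 to see that the tests must be passed, and then read Lemma 7 backwards. Let a walk of length at most $K$ succeed. By Lemma 1 greedy succeeds on it, and Lemmas 3 to 6 apply to greedy's collection. So the walk is canonical, and greedy collects the milestones at the ends of the corresponding parts. $\mathcal S(1)$ holds. Suppose $\mathcal S(g)$ holds.

If the bit of $g$ is $\mathsf T$, then by Lemmas 3 and 5 $B_g$ is collected within stage $g$ and before $A_g$. $A_g$ lies at local $-4$, which $P_{\mathsf T}$ visits only once. So $B_g$ is collected at the only visit to local $3$ before that, which is the test visit. If the bit of $g$ is $\mathsf F$, then $A_g$ is collected within stage $g$, at the only visit of $P_{\mathsf F}$ to local $-4$, which is the test visit.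

So the test is passed, and Lemma 7(c) gives $\mathcal S(g+1)$ or $\mathcal E(p)$. In the latter case $Z_p$ is collected at the arrival at the end of the line, by Lemma 6. So the test of Lemma 7(d) is passed, and $\mathcal S(pn+1)$ follows if $p<m$.

Hence all tests are passed. By Lemma 7(b) the bits of $(p,i)$ and $(p-1,i)$ are equal for all $p\ge2$ and all $i$, so the bits define one assignment. By Lemma 7(d) it satisfies every clause. $\square$

**Remark.** Formula (2) is what ties the passes together. If we set $a_g=b_g=0$ for all $g$, every test of Lemma 7(b) is passed, because $\kappa=\beta_g$ at the test visit. The proofs of (c) and (d) are unaffected. The bits may then be chosen separately in each pass, and, since a single clause can always be satisfied, the game becomes a yes-instance for every $\varphi$. This is the failure described in Section 5.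

**Proof of Theorem 1.** Membership in NP was noted in Section 2. By Proposition 8 and the equivalence of (i) and (ii) in Lemma 2, whose hypothesis is supplied by Lemma 6, instance (I) has a schedule with $C_{\rm tour}\le T$ iff $\varphi$ is satisfiable. Instance (I) has $O(nm)$ vertices, and its depot is an end of the path. Since $M=K+1=O(nm)$ and the thresholds and weights are polynomial in $n$ and $m$, all its numbers are polynomially bounded in $n$ and $m$, hence in the number $8nm+4m+1$ of vertices. It is constructed in polynomial time. $\blacksquare$

## 11. Unit handling times, unit travel times, preemption, deadlines

We now prove Theorem 2, always starting from the game of Section 7.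

**Part (a).** Instance (II) has only handling times $1$ and travel times in $\{0,1\}$, and its depot is an end of the path. It has $MW$ vertices, a polynomial number, and polynomially bounded data. Use the equivalence of (i) and (iii) in Lemma 2.

**Parts (c) and (d).** We use (iv) of Lemma 2 as the weakest version. Consider schedules of (I) of any of the types (tour or open) $\times$ (non-preemptive or preemptive). If one has value at most $T$, then all its work is finished by time $T$, which is (iv), and (i) follows. Conversely, (i) gives (ii), a non-preemptive tour, and this is a feasible solution of value at most $T$ of each of these variants.

**Part (b).** Here we must avoid travel time $0$. The purpose of the following scaling is to make moves between positions so long that the cost of moving inside a position is negligible. Let $J$ be the number of items of the game, and put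
$$\Lambda=J^2+J(K+1)+1,\qquad K'=\Lambda K+J^2+J(K+1),$$
$$F=(\Lambda-1)R,\qquad M'=K'+F+1,\qquad T'=M'W+F+K'.$$
Each position becomes a block of consecutive vertices, one per item. Consecutive blocks are joined by a path of $\Lambda$ edges, whose $\Lambda-1$ inner vertices are *fillers* with $r=0$ and $h=1$. There are $F$ fillers in all. All edges have travel time $1$. Item vertices have $r=M'\theta$ and $h=M'w$. The depot is the end vertex of block $0$, which is an end of the path.

*A successful walk gives a short tour.* Follow a successful walk of length $\ell\le K$, processing fillers when they are first passed and items in the order of collection. All positions carry items, so all blocks are visited and all fillers are passed. Inside blocks, reaching each item costs at most $J$, in total at most $J^2$. Leaving a block, or at the last visit reaching the depot (the walk ends at $0$ by Lemma 6), costs at most $J$ per visit, in total at most $J(K+1)$. Moves between blocks cost $\Lambda\ell\le\Lambda K$. So travel is at most $K'$. An item collected at level $L$ starts at a time at least $M'L\ge M'\theta$. Hence there is no waiting, and the tour ends by time $M'W+F+K'=T'$. By (1) this order has $C_{\rm tour}\le T'$.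

*A short tour gives a successful walk.* Suppose $C_{\rm tour}\le T'$. Total processing time is $M'W+F$, so total non-processing time is at most $K'$. Moving from a block to a neighboring block costs at least $\Lambda$ of it, and $K'=\Lambda(K+1)-1<\Lambda(K+1)$. So the sequence of blocks visited (a return to the same block without reaching another one counts as no move) is a walk of length at most $K$, starting at $0$. Collect the items along it in the order of processing. An item started when items of total weight $L$ have been processed starts at a time
$$t\le M'L+F+K'<M'(L+1),$$
because before $t$ at most $F$ time units were spent on fillers and at most $K'$ on non-processing. Since $t\ge M'\theta$, integrality gives $\theta\le L$. So the walk succeeds.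

All numbers, and the number $J+F$ of vertices, are polynomial. With Proposition 8 this proves (b).

**Part (e).** We reverse time. Consider a tour from $v_0$ to $v_0$ within $[0,T]$, waiting at $v_0$ after its return if necessary, that processes job $v$ during $[S,S+h(v)]$ with $S\ge r(v)$. Run backwards, it is a tour within $[0,T]$ that processes $v$ during $[T-S-h(v),\,T-S]$, that is, with completion time at most $d(v):=T-r(v)$. The converse holds in the same way. In (I) every threshold is at most that of $\Omega$, so $\theta\le(7nm+m)U\le W$ and $r(v)=M\theta\le MW\le T$. Thus $d(v)\ge0$. By (1), instance (I) has a schedule with $C_{\rm tour}\le T$ iff the deadline instance is feasible. Hence the deadline problem is strongly NP-hard.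

**No FPTAS.** In the instances (I) all start times are integers, and the optimum is an integer bounded by a polynomial $\Pi$ in the input length, since all data are. Run an FPTAS with $\epsilon=1/(\Pi+1)$. It finds a schedule whose tour time is an integer at most $(1+\epsilon)$ times the optimum, so its absolute error is less than $1$ and it is optimal. The running time is polynomial in the input length and in $1/\epsilon=\Pi+1$. So 3-SAT would be solved in polynomial time, and P = NP.

**The ETH bound.** By ETH and the sparsification lemma (Impagliazzo, Paturi, Zane, *J. Comput. Syst. Sci.* 63 (2001) 512–530), 3-SAT with $m$ clauses cannot be solved in time $2^{o(m)}$. The normalization at the start of Section 7 turns each clause into at most four clauses on exactly three distinct variables, and repeating clauses to make $m$ odd and at least $3$ adds at most two more. So the number of clauses stays $O(m)$; write $m$ for it again. We may assume that every variable occurs, so $n\le3m$. Then instance (I) has $N=O(nm)=O(m^2)$ vertices and polynomially bounded integers, and it is built in polynomial time. Since $\sqrt N=O(m)$, and $N\ge m$ tends to infinity with $m$, an algorithm with running time $2^{o(\sqrt N)}$ would solve 3-SAT in time $2^{o(m)}$, contradicting ETH. $\blacksquare$
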